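\title{Cyclic Sequences of $k$-Subsets Whose Consecutive Unions Are Distinct $(k+2)$-Sets}

\begin{abstract}
We prove that for every $k\ge 2$ the $k$-subsets of a $(2k+2)$-element set can be arranged in a cyclic sequence such that the unions of consecutive members are precisely the $(k+2)$-subsets, each occurring once. As a supplement we show that the $k$-subsets of an $n$-set have a cyclic arrangement with distinct consecutive unions, all of size $k+2$, if and only if $k\ge2$ and $n\ge 2k+2$. For the main result we group the ground set into $k+1$ pairs. This splits the problem into levels. On each positive level the middle levels theorem supplies a family of cycles, the lowest level is treated as a problem on circuits in a digraph, and all cycles are merged into one by local exchanges of two edges. A parity rule decides which exchanges are made available.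
\end{abstract}

\section{The question and the results}

Let $n\ge1$ and $1\le k\le n$, put $N=\binom nk$, and let $Y$ be a set of subsets of $\{0,1,\dots,n-1\}$. Denote by $\operatorname{CSDU}(n,k\mid Y)$ the class of all cyclic sequences $(A_0,A_1,\dots,A_{N-1})$, with indices modulo $N$, such that
\begin{itemize}
\item[(i)] every $k$-subset of $\{0,\dots,n-1\}$ occurs exactly once among $A_0,\dots,A_{N-1}$;
\item[(ii)] the $N$ consecutive unions $A_i\cup A_{i+1}$ are pairwise distinct;
\item[(iii)] every consecutive union lies in $Y$.
\end{itemize}
If $Y$ consists of all $u$-element subsets we write $\operatorname{CSDU}(n,k\mid u)$. Of course the ground set may be replaced by any other $n$-element set. We are concerned with $u=k+2$, where $k\ge2$. Then consecutive sets meet in $k-2$ elements: one passes from $A_i$ to $A_{i+1}$ by replacing exactly two elements, and the union $A_i\cup A_{i+1}$ identifies the step.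

How large must $n$ be? The unions are $\binom nk$ distinct $(k+2)$-sets, so $\binom nk\le\binom n{k+2}$. As $\binom nk\geq 1$, this forces $n\ge k+2$ and then $(k+1)(k+2)\le(n-k)(n-k-1)$, that is,
\[
n\ge 2k+2 .
\]
For $n=2k+2$ there are exactly as many $k$-subsets as $(k+2)$-subsets, so there is no slack: \emph{every} $(k+2)$-set must be the union of exactly one consecutive pair. For $k=2$, for instance, one asks for a cyclic ordering of the $15$ pairs from a $6$-set in which neighbors are disjoint and the $15$ complements of consecutive unions are again all the pairs. On $\mathbb Z_5\cup\{\infty\}$ the block $\{1,4\},\{2,3\},\{\infty,4\}$ followed by its translates by $1,2,3,4$ is such an ordering (Section~\ref{sec:small}).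

The necessary condition $n\ge2k+2$ is known, and so is $\operatorname{CSDU}(8,3\mid5)\ne\emptyset$; we include proofs of both. Whether $\operatorname{CSDU}(2k+2,k\mid k+2)$ is non-empty for all $k\ge2$ is Problem~5.3 of \cite{MJ}. We prove that it is.

\begin{theorem}\label{thm:main}
$\operatorname{CSDU}(2k+2,k\mid k+2)\ne\emptyset$ for all $k\ge2$.
\end{theorem}

\begin{theorem}\label{thm:class}
$\operatorname{CSDU}(n,k\mid k+2)\ne\emptyset$ if and only if $k\ge2$ and $n\ge2k+2$.
\end{theorem}

For $n>2k+2$ there are unused unions, and Theorem~\ref{thm:class} follows from Theorem~\ref{thm:main} by a short induction (Section~\ref{sec:class}). The work lies in the tight case. Two published theorems are used.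

\begin{theorem}[Middle levels theorem \cite{Mutze}]\label{thm:middle}
For $t\ge1$, the inclusion graph between the $t$-subsets and the $(t+1)$-subsets of $[2t+1]=\{1,\dots,2t+1\}$ has a Hamilton cycle.
\end{theorem}

\begin{theorem}[Ghouila-Houri \cite{GH}]\label{thm:GH}
A loopless digraph on $m\ge3$ vertices whose in- and out-degrees are all at least $m/2$ has a directed Hamilton cycle.
\end{theorem}

\paragraph{Plan.} Section~\ref{sec:reform} restates the problem: we need a Hamilton cycle in a bipartite inclusion graph, subject to a local condition at each $(k+2)$-set. We shall build a $2$-factor that satisfies this condition and then merge its cycles. Section~\ref{sec:small} treats $k=2$ and $k=3$ by translation. For $k\ge4$, Section~\ref{sec:levels} groups the ground set into pairs, divides the $k$-sets and $(k+2)$-sets into levels and shows how the middle levels theorem gives a first $2$-factor on the positive levels; it also works out one merging step by hand. Section~\ref{sec:zero} deals with level $0$, that is, with the $k$-sets that contain no pair and the $(k+2)$-sets that contain exactly one; there the middle levels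 theorem gives nothing. Section~\ref{sec:blocks} sets up the merging on the other levels, and Section~\ref{sec:merge} carries it out.

\section{Valid 2-factors and exchanges}\label{sec:reform}

Let $|X|=2k+2$. Let $\mathcal A$ be the set of $k$-subsets and $\mathcal U$ the set of $(k+2)$-subsets of $X$, so $|\mathcal A|=|\mathcal U|=N$. We work in the bipartite graph on $\mathcal A\cup\mathcal U$ whose edges are the pairs $UA$ with $A\subset U$. The two-element set $U\setminus A$ is called the \emph{removal} of the edge $UA$ at $U$.

For $\mathcal A'\subseteq\mathcal A$ and $\mathcal U'\subseteq\mathcal U$, a \emph{$2$-factor} on $\mathcal A'\cup\mathcal U'$ is a $2$-regular simple spanning subgraph of the graph induced on $\mathcal A'\cup\mathcal U'$; it is a disjoint union of cycles. It is \emph{valid} if at each $U\in\mathcal U'$, with neighbors $A,A'$ in the $2$-factor, the two removals are disjoint. Since $U\setminus(A\cup A')$ is the intersection of the two removals, this says that $A\cup A'=U$.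

If a valid $2$-factor on $\mathcal A\cup\mathcal U$ is a single cycle $A_0,U_0,A_1,U_1,\dots,A_{N-1},U_{N-1}$, then $A_i\cup A_{i+1}=U_i$ for all $i$, and $(A_0,\dots,A_{N-1})\in\operatorname{CSDU}(2k+2,k\mid k+2)$. So it suffices to find such a cycle. For $k\ge4$ our tool for merging cycles of $2$-factors is the following.

\begin{lemma}[Exchange]\label{lem:exchange}
Let $UA$ and $VB$ be edges in different cycles of a $2$-factor, where $U,V\in\mathcal U$, and suppose $B\subset U$ and $A\subset V$. Replacing $UA,VB$ by $UB,VA$ gives a $2$-factor in which the two cycles are merged into one and all other cycles are unchanged. If the old $2$-factor was valid, the new one is valid as soon as the validity condition holds at $U$ and at $V$.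
\end{lemma}

\begin{proof}
Deleting $UA$ and $VB$ leaves two disjoint paths, one with ends $U,A$ and one with ends $V,B$. The edges $UB,VA$ were not present, since they join different cycles, and they join the two paths into one cycle. Removals changed only at $U$ and $V$.
\end{proof}

\section{The cases of small $k$: translates of a block}\label{sec:small}

Let $v\ge 5$ be an odd integer. The group $\mathbb Z_v$ acts on $\mathbb Z_v$, and on $\mathbb Z_v\cup\{\infty\}$ with $\infty$ fixed, by translation, hence also on subsets. The orbit of a non-empty subset of $\mathbb Z_v$ is determined by its cyclic gap sequence (the differences of consecutive elements around the circle, up to rotation). The orbit has size $v$ if and only if no non-zero translation fixes the set. The stabilizer has order dividing $v$, and a subset of $\mathbb Z_v$ is a union of cosets of its stabilizer. So for odd $v$ all $2$- and $4$-subsets of $\mathbb Z_v$ have orbits of size $v$, and a $3$-subset has such an orbit unless its gap sequence is constant. A set containing $\infty$ has the same stabilizer as its part in $\mathbb Z_v$.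

\begin{lemma}\label{lem:translate}
Let the ground set be $\mathbb Z_v$ or $\mathbb Z_v\cup\{\infty\}$, and suppose that all orbits of $k$-subsets of it have size $v$. Let $B_0,\dots,B_{a-1}$ be $k$-subsets, exactly one from each orbit. Let $c$ be a generator of $\mathbb Z_v$ and $B_a=B_0+c$. If the unions $B_i\cup B_{i+1}$, $0\le i\le a-1$, have size $k+2$ and lie in $a$ different orbits of size $v$, then the block $B_0,\dots,B_{a-1}$ followed by its translates by $c,2c,\dots,(v-1)c$ is a cyclic sequence with properties {\rm(i)}, {\rm(ii)} and all unions of size $k+2$.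
\end{lemma}

\begin{proof}
At position $i+aj$ stands $B_i+jc$, and because $vc=0$ the union of this set with the next one, also at the end of the sequence, is $(B_i\cup B_{i+1})+jc$. As $j$ runs through $0,\dots,v-1$, the element $jc$ runs through $\mathbb Z_v$.
\end{proof}

\begin{proposition}\label{prop:k2}
$\operatorname{CSDU}(n,2\mid4)\neq\emptyset$ for all $n\ge6$.
\end{proposition}

\begin{proof}
Let $v=2h+1$ with $h\ge2$ and $E_i=\{-i,i\}\subset\mathbb Z_v$ for $1\le i\le h$. The gaps of $E_i$ are $2i$ and $v-2i$, exactly one of which is even. So $E_1,\dots,E_h$ represent each orbit of $2$-subsets of $\mathbb Z_v$ once. For $1\le i\le h-1$ the set $E_i\cup E_{i+1}=\{-i-1,-i,i,i+1\}$ has four elements and gap sequence $(1,2i,1,v-2i-2)$, whose only even entry is $2i$. So these $h-1$ unions lie in different orbits. We use $c=1$ in Lemma~\ref{lem:translate}; the next block starts with $E_1+1=\{0,2\}$.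

\emph{$n=v=2h+1\ge7$.} The block is $E_1,\dots,E_h$. The remaining union is $E_h\cup\{0,2\}=\{0,2,h,h+1\}$. It has size $4$ since $h\ge3$, and its gaps are $(2,h-2,1,h)$. Its pairs of opposite gaps are $\{2,1\}$ and $\{h-2,h\}$, neither of which is $\{1,1\}$, whereas each $E_i\cup E_{i+1}$ has $\{1,1\}$ as a pair of opposite gaps. So all union orbits are different.

\emph{$n=v+1=2h+2\ge6$.} On $\mathbb Z_v\cup\{\infty\}$ the block is $E_1,\dots,E_h,\{\infty,e\}$ with $e=-1$ if $h=2$ and $e=1$ if $h\ge3$. The sets $\{\infty,z\}$ form the one additional orbit of $2$-subsets. Since $e\notin\{0,2,h,h+1\}$, the two remaining unions, $\{\infty,e,h,h+1\}$ and $\{\infty,e,0,2\}$, have size $4$. They contain $\infty$, so they are not in the orbits of the $E_i\cup E_{i+1}$. Their parts in $\mathbb Z_v$ are, for $h=2$, the triples $\{2,3,4\}$ and $\{0,2,4\}$ with gaps $(1,1,3)$ and $(2,2,1)$. For $h\ge3$ they are $\{1,h,h+1\}$ and $\{0,1,2\}$ with gaps $(h-1,1,h+1)$ and $(1,1,v-2)$, and the first of these has only one gap equal to $1$. In both cases the sequences are different and not constant, so the two orbits are different and of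 size $v$.
\end{proof}

For $h=2$ the second case is the sequence given in the introduction.

\begin{proposition}\label{prop:k3}
$\operatorname{CSDU}(8,3\mid5)\neq\emptyset$.
\end{proposition}

\begin{proof}
Use Lemma~\ref{lem:translate} on $\mathbb Z_7\cup\{\infty\}$ with $c=4$ and the following block; the set after the block is $\{\infty,0,1\}+4=\{\infty,4,5\}$. The type of a set is its gap sequence or, if it contains $\infty$, the symbol $\infty d$, where $d\in\{1,2,3\}$ is the difference of its other two elements up to sign.
\[
\begin{array}{c|c|c|c}
\text{set}&\text{type}&\text{complement of union with next set}&\text{type}\\\hline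
\{\infty,0,1\}&\infty1&\{3,5,6\}&(2,1,4)\\
\{\infty,2,4\}&\infty2&\{6,0,1\}&(1,1,5)\\
\{2,3,5\}&(1,2,4)&\{\infty,1,4\}&\infty3\\
\{0,5,6\}&(1,1,5)&\{\infty,2,4\}&\infty2\\
\{1,3,6\}&(2,3,2)&\{0,2,5\}&(2,3,2)\\
\{\infty,1,4\}&\infty3&\{6,0,3\}&(1,3,3)\\
\{1,2,5\}&(1,3,3)&\{\infty,6,0\}&\infty1\\
\{1,3,4\}&(2,1,4)&\{6,0,2\}&(1,2,4)
\end{array}
\]
Consecutive sets meet in exactly one element, so the unions have size $5$. There are eight types of $3$-subsets: $\infty1,\infty2,\infty3$ and the five cyclic sequences of three positive integers with sum $7$. Each occurs once in the second column and once in the fourth. All orbits have size $7$, because $7$ is prime. Complementation maps orbits to orbits, so the unions lie in eight different orbits.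
\end{proof}

\section{Pairs, levels and patterns}\label{sec:levels}

\emph{From now until the end of Section~\ref{sec:merge} let $k\ge4$ and $m=k+1\ge5$.} Group the ground set into $m$ pairs,
\[
X=\bigcup_{i\in I}\{x_i,y_i\},\qquad I=[m],
\]
and call $\{x_i,y_i\}$ \emph{pair $i$}. For $Z\subseteq X$ the index $i$ is \emph{full}, \emph{empty} or \emph{single} in $Z$ if $Z$ contains two, none or one of the elements of pair $i$. A single index has \emph{bit} $0$ if $x_i\in Z$ and bit $1$ if $y_i\in Z$. In examples we write $Z$ as a word of length $m$ in the letters $\mathtt F,\mathtt E,\mathtt 0,\mathtt 1$; for instance, if $m=5$ then $\mathtt{F00E0}$ is the set $\{x_1,y_1,x_2,x_3,x_5\}$.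

If $Z$ has $f$ full, $e$ empty and $d$ single indices, then $f+e+d=k+1$ and $2f+d=|Z|$, so $f-e=|Z|-(k+1)$. Therefore a $k$-set has $t$ full and $t+1$ empty indices for some $t$, a $(k+2)$-set has $t+1$ full and $t$ empty indices for some $t$, and a $(k+1)$-set has equally many of both. In the first two cases we call $t$ the \emph{level} and write $\mathcal A_t$, $\mathcal U_t$ for the $k$-sets and $(k+2)$-sets of level $t$. In both cases the number of singles is
\[
s=k-2t,\qquad 0\le t\le t_{\max}:=\lfloor k/2\rfloor ,
\]
and $t_{\max}\ge2$. The letter $s$ always denotes $k-2t$ for the level $t$ under consideration.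

A \emph{pattern} of level $t$ is a map $c:J\to\{0,1\}$ with $J\subseteq I$, $|J|=s$; it records the single indices of a set and their bits. Put $G=I\setminus J$, so $|G|=2t+1$. A member of $\mathcal A_t$ (of $\mathcal U_t$) with pattern $c$ is determined by its set of full indices, which can be any $t$-subset (any $(t+1)$-subset) of $G$. Thus \emph{the inclusion graph on the sets of level $t$ with a given pattern is a copy of the middle levels graph of $[2t+1]$}. This is where $n=2k+2$ enters structurally.

\paragraph{The pattern cycles.} For $1\le t\le t_{\max}$ fix a Hamilton cycle $H_t$ in the middle levels graph of $[2t+1]$ (Theorem~\ref{thm:middle}) and split its edges alternately into two perfect matchings $L_t,R_t$. For a $(t+1)$-set $Y\subset[2t+1]$ let $l_t(Y),r_t(Y)\in Y$ be the elements such that $Y\setminus\{l_t(Y)\}$ and $Y\setminus\{r_t(Y)\}$ are its $L_t$- and $R_t$-neighbors; then $l_t(Y)\ne r_t(Y)$. For $G\subseteq I$ with $|G|=2t+1$ transport $l_t,r_t$ to functions $l_G,r_G$ on the $(t+1)$-subsets of $G$ by the order isomorphism $G\cong[2t+1]$. Write $U=(Y,c)$ for the $U\in\mathcal U_t$ with full set $Y\subset G$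 and pattern $c$, and put
\[
\lambda(U)=U\setminus\text{pair }l_G(Y),\qquad \rho(U)=U\setminus\text{pair }r_G(Y).
\]
The edges $U\lambda(U)$, $U\rho(U)$ form a $2$-factor on the levels $t\ge1$ whose cycles are copies of the $H_t$, one for each pattern. We call them the \emph{pattern cycles}. The $2$-factor is valid, since the two removals at $U$ are two different pairs.

For $t=1$ we choose $H_1$ to be the $6$-cycle $\{1\},\{1,2\},\{2\},\{2,3\},\{3\},\{1,3\}$ with
\begin{equation}\label{eq:H1}
\begin{aligned}
&l_1(\{1,2\})=2,\quad l_1(\{2,3\})=3,\quad l_1(\{1,3\})=1,\\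
&r_1(\{1,2\})=1,\quad r_1(\{2,3\})=2,\quad r_1(\{1,3\})=3 .
\end{aligned}
\end{equation}
The cycles $H_t$ with $t\ge2$ will be specified in Section~\ref{sec:blocks}.

\begin{example}\label{ex:hexagons}
Let $k=4$, $m=5$. Level $2$ has one pattern (no singles) and gives one cycle of length $20$. Level $1$ has $\binom52\cdot4=40$ patterns, each giving a hexagon. Level $0$ contains $80$ of the $210$ four-element sets.

Let us merge two hexagons of level $1$. Consider the $5$-set $\mathtt{F00E0}$ and the two $6$-sets
\[
W=\mathtt{FF0E0}=\mathtt{F00E0}\cup\{y_2\},\qquad \widehat W=\mathtt{F0FE0}=\mathtt{F00E0}\cup\{y_3\}.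
\]
Their single sets $\{3,5\}$ and $\{2,5\}$ are different, so they lie on different hexagons. For $W$ we have $G=\{1,2,4\}$ and full set $\{1,2\}$, so by \eqref{eq:H1} $\lambda(W)=W\setminus\text{pair }2=\mathtt{FE0E0}$ and $\rho(W)=\mathtt{EF0E0}$. For $\widehat W$ we have $G=\{1,3,4\}$ and full set $\{1,3\}$, so $\lambda(\widehat W)=\widehat W\setminus\text{pair }3=\mathtt{F0EE0}$ and $\rho(\widehat W)=\mathtt{E0FE0}$. Both $\lambda(W)$ and $\lambda(\widehat W)$ arise from $\mathtt{F00E0}$ by deleting a single element, hence both are contained in $W$ and in $\widehat W$, and the $\lambda$-edges can be exchanged. The new removals are $\{y_2,x_3\}$ at $W$ and $\{x_2,y_3\}$ at $\widehat W$. The other removal is pair $1$ in both cases, so validity is kept. The result is a $12$-cycle (Figure~\ref{fig:hex}).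
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node (a1) at (2,0.8) {$\mathtt{FF0E0}$};
\node (a2) at (2,-0.8) {$\mathtt{FE0E0}$};
\node (a3) at (0.1,-1.7) {$\mathtt{FE0F0}$};
\node (a4) at (-1.8,-0.8) {$\mathtt{EE0F0}$};
\node (a5) at (-1.8,0.8) {$\mathtt{EF0F0}$};
\node (a6) at (0.1,1.7) {$\mathtt{EF0E0}$};
\node (b1) at (5,0.8) {$\mathtt{F0EE0}$};
\node (b2) at (5,-0.8) {$\mathtt{F0FE0}$};
\node (b3) at (6.9,-1.7) {$\mathtt{E0FE0}$};
\node (b4) at (8.8,-0.8) {$\mathtt{E0FF0}$};
\node (b5) at (8.8,0.8) {$\mathtt{E0EF0}$};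
\node (b6) at (6.9,1.7) {$\mathtt{F0EF0}$};
\draw (a2)--(a3)--(a4)--(a5)--(a6)--(a1);
\draw (b2)--(b3)--(b4)--(b5)--(b6)--(b1);
\draw[dashed] (a1)--(a2);
\draw[dashed] (b1)--(b2);
\draw[very thick] (a1)--(b1);
\draw[very thick] (a2)--(b2);
\end{tikzpicture}
\caption{An exchange for $k=4$. Words describe $4$- and $6$-subsets of $\bigcup_{i=1}^5\{x_i,y_i\}$: letter $i$ is $\mathtt F$, $\mathtt E$, $\mathtt0$ or $\mathtt1$ if the set contains both elements of pair $i$, none, only $x_i$, or only $y_i$. Edges are inclusions. The dashed edges of two hexagons are replaced by the thick ones, giving a $12$-cycle.}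
\label{fig:hex}
\end{figure}

The example contains the main idea: \emph{two $(k+2)$-sets $U,U'$ on different cycles whose $\lambda$-neighbors arise from a common $(k+1)$-set $M\subset U\cap U'$ by deleting a single element can exchange these neighbors.} Three difficulties remain.
\begin{itemize}
\item On level $0$ we have $|G|=1$, the graph for one pattern is a single edge, and there are no pattern cycles. We need another construction (Section~\ref{sec:zero}).
\item A set $U$ has only one $\lambda$-edge, and $\lambda(U)$ arises in this way from two $(k+1)$-sets, because either element of the deleted pair can be put back. We must choose one of them for each $U$ so that the resulting exchanges suffice to merge all cycles of a level (Section~\ref{sec:blocks}).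
\item Different levels must be linked, and here a single exchange of the above kind does not work (Section~\ref{sec:merge}).
\end{itemize}

\section{Level 0 as a single cycle}\label{sec:zero}

\begin{lemma}\label{lem:zero}
There is a valid $2$-factor $T$ on $\mathcal A_0\cup\mathcal U_0$ that is a single cycle. Moreover, with
\[
M^\circ=\{x_1,y_2,x_3,x_4,\dots,x_m\},\quad A^\circ=M^\circ\setminus\{x_4\},\quad U^\circ=M^\circ\cup\{x_2\},
\]
$T$ can be chosen such that $A^\circ U^\circ\in T$ and the other neighbor of $U^\circ$ in $T$ is $U^\circ\setminus\{y_2,x_5\}$.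
\end{lemma}

The second statement prepares the attachment of level $0$ to the other levels. The idea of the proof is to encode the sets of level $0$ as arcs of a digraph, so that certain decompositions of the arc set into circuits give valid $2$-factors.

\paragraph{The digraph.} In this section pairs are indexed by $\mathbb Z_m$, index $m$ being identified with $0$. A \emph{transversal} contains one element of each pair; we identify it with the vector of its bits in $\mathbb Z_2^m$. With unit vectors $e_i$, adding $e_i$ to a transversal exchanges its element in pair $i$. Let $\mathrm{Ev}$ be the set of transversals of even weight. For $M\in\mathrm{Ev}$ let $a_i$ be its element in pair $i$ and $\bar a_i$ the other element of pair $i$. Put $g_r=e_r+e_{r+1}$. Let $D$ be the digraph on $\mathrm{Ev}$ that has for all $M\in\mathrm{Ev}$, $r\in\mathbb Z_m$ an arc $\beta=(M,r)$ with label $r$ from $M$ to $M+g_r$. Put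
\[
U(\beta)=M\cup\{\bar a_r\},\qquad A(\beta)=(M+e_r)\setminus\text{pair}(r+1)=U(\beta)\setminus\{a_r,a_{r+1}\}.
\]
A set $U\in\mathcal U_0$ has one full pair and contains exactly two transversals. These differ in the full pair, so exactly one of them is even. A set $A\in\mathcal A_0$ has one empty pair and lies in exactly two transversals, exactly one of which is odd. Since $M$ is even and $M+e_r$ is odd, $\beta\mapsto U(\beta)$ and $\beta\mapsto A(\beta)$ are bijections from the arcs onto $\mathcal U_0$ and $\mathcal A_0$. Each $M\in\mathrm{Ev}$ has one out-arc and one in-arc of each label. For the in-arc $\alpha=(M+g_p,p)$ with label $p$ we get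
\[
A(\alpha)=(M+e_{p+1})\setminus\text{pair}(p+1)=M\setminus\{a_{p+1}\}.
\]

\paragraph{Transition systems.} For every $M\in\mathrm{Ev}$ choose a permutation $\tau_M$ of $\mathbb Z_m$ and let the in-arc at $M$ with label $p$ be followed by the out-arc with label $\tau_M(p)$. This decomposes the arc set into circuits. Take the edges $U(\beta)A(\beta)$ for all arcs $\beta$, and $A(\alpha)U(\beta)$ whenever $\beta$ follows $\alpha$; the latter is an inclusion, since $A(\alpha)\subset M\subset U(\beta)$ for the common vertex $M$. As $D$ has no loops, an arc never follows itself, so we obtain a $2$-factor on $\mathcal A_0\cup\mathcal U_0$ whose cycles correspond to the circuits. At $U(\beta)$, $\beta=(M,r)$, with preceding label $p$, the removals are $\{a_r,a_{r+1}\}$ and $\{\bar a_r,a_{p+1}\}$. They are disjoint if and only if $p+1\notin\{r,r+1\}$. So the $2$-factor is valid if and only if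
\begin{equation}\label{eq:tau}
\tau_M(p)\notin\{p,p+1\}\qquad\text{for all }M\in\mathrm{Ev},\ p\in\mathbb Z_m .
\end{equation}
We look for a transition system that satisfies \eqref{eq:tau} and has only one circuit. (For $m=3$, that is $k=2$, this is impossible: \eqref{eq:tau} forces $\tau_M(p)=p+2$, and because $g_0+g_1+g_2=0$ the $12$ arcs fall into four circuits of length $3$.)

\begin{proof}[Proof of Lemma~\ref{lem:zero}]
The vectors $g_r$ generate $\mathrm{Ev}$, so $D$ is connected.

\emph{Case $m\ge6$.} The choice $\tau_M(p)=p+2$ satisfies \eqref{eq:tau}. Among all systems with \eqref{eq:tau} take one with the fewest circuits, and suppose that it has at least two. If all arcs at each vertex lay on one circuit, adjacent vertices would belong to the same circuit and, by connectivity, there would be only one. So some vertex $M$ lies on at least two circuits. We keep the transitions at all other vertices and change $\tau_M$. Let $\phi(r)$ be the label of the in-arc through which one first returns to $M$ after leaving it by the out-arc with label $r$. Then $\phi$ is a bijection which does not depend on $\tau_M$, and the circuits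 through $M$ correspond to the cycles of the permutation $\phi\tau_M$. We want a new permutation $\tau$ at $M$ for which $\psi=\phi\tau$ is a single $m$-cycle; for $\tau=\phi^{-1}\psi$ condition \eqref{eq:tau} reads $\phi^{-1}(\psi(p))\notin\{p,p+1\}$. So consider the digraph on $\mathbb Z_m$ with an arc $p\to z$ if and only if $z\ne p$ and $\phi^{-1}(z)\notin\{p,p+1\}$. From $p$ only $z\in\{p,\phi(p),\phi(p+1)\}$ are excluded, and into $z$ only $p\in\{z,\phi^{-1}(z),\phi^{-1}(z)-1\}$ are excluded. So all in- and out-degrees are at least $m-3\ge m/2$, where $m\ge6$ is used. By Theorem~\ref{thm:GH} there is a directed Hamilton cycle $p\mapsto\psi(p)$. Replacing $\tau_M$ by $\phi^{-1}\psi$ keeps \eqref{eq:tau}, unites all circuits through $M$ and does not change the others. This contradicts minimality.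

\emph{Case $m=5$.} Here the degree condition is not available, and we merge circuits explicitly. Start with $\tau_N(p)=p+3$ for all $N\in\mathrm{Ev}$. Along a circuit the labels are $0,3,1,4,2$ cyclically. Since $g_0+g_1+g_2+g_3+g_4=0$, the circuits are the $16$ circuits
\[
K_N:\quad (N,0),\ (N+g_0,3),\ (N+g_0+g_3,1),\ (N+g_2+g_4,4),\ (N+g_2,2),\qquad N\in\mathrm{Ev}.
\]
So the out-arcs at a vertex $N$ with labels $0,1,2,3,4$ lie on
\begin{equation}\label{eq:KN}
K_N,\quad K_{N+g_0+g_3},\quad K_{N+g_2},\quad K_{N+g_0},\quad K_{N+g_2+g_4}
\end{equation}
respectively. A \emph{swap of type $r$ at $N$} exchanges the out-arcs with labels $r,r+1$ between the in-arcs with labels $r-3,r-2$ that precede them. It replaces two of the differences $\tau_N(p)-p=3$ by $4$ and $2$, so \eqref{eq:tau} persists if at most one swap is made at each vertex. If at the moment of the swap the two out-arcs are on different circuits, these circuits are merged.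

By \eqref{eq:KN}, swaps of type $0,1,2,4$ concern two of the original circuits whose indices differ by
\[
D_0=g_0+g_3,\qquad D_1=g_0+g_2+g_3,\qquad D_2=g_0+g_2,\qquad D_4=g_2+g_4,
\]
respectively. These form a basis of the $4$-dimensional space $\mathrm{Ev}$: they generate $g_2=D_0+D_1$, then $g_0=D_2+g_2$, $g_3=D_0+g_0$, $g_4=D_4+g_2$, and finally $g_1=g_0+g_2+g_3+g_4$. Write vectors in coordinates $(\xi_0,\xi_1,\xi_2,\xi_4)$ with respect to $(D_0,D_1,D_2,D_4)$; then $g_2=(1,1,0,0)$ and $g_0=(1,1,1,0)$. Perform the following swaps.
\begin{itemize}
\item Type $0$ at all $N=(1,\xi_1,\xi_2,\xi_4)$: concerns $K_N$ and $K_{N+D_0}=K_{(0,\xi_1,\xi_2,\xi_4)}$.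
\item Type $1$ at all $N=(0,1,\xi_2,\xi_4)$: concerns $K_{N+D_0}=K_{(1,1,\xi_2,\xi_4)}$ and $K_{N+g_2}=K_{(1,0,\xi_2,\xi_4)}$.
\item Type $2$ at all $N=(0,0,1,\xi_4)$: concerns $K_{N+g_2}=K_{(1,1,1,\xi_4)}$ and $K_{N+g_0}=K_{(1,1,0,\xi_4)}$.
\item Type $4$ at $N=0$: concerns $K_{N+D_4}=K_{(0,0,0,1)}$ and $K_0$.
\end{itemize}
These are $8+4+2+1=15$ swaps at distinct vertices. Regard them as edges of a graph on the $16$ original circuits. This graph is connected: type $0$ connects circuits differing only in $\xi_0$, then type $1$ connects different $\xi_1$, type $2$ different $\xi_2$ and type $4$ different $\xi_4$. With $15$ edges it is a tree. By induction, the arc sets of the current circuits are at every moment the unions of the arc sets of the original circuits over the components of the graph formed by the swaps already made. So each swap joins two different circuits, and in the end there is one circuit.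

\emph{Normalization ($m\ge5$).} Take any arc $\beta=(M,r)$ of the single circuit, with preceding label $p$. The neighbors of $U(\beta)=M\cup\{\bar a_r\}$ are $M\setminus\{a_{p+1}\}$ and $U(\beta)\setminus\{a_r,a_{r+1}\}$, and $r,r+1,p+1$ are distinct by \eqref{eq:tau}. Choose a permutation of $X$ that preserves the partition into pairs, sends the pair indices $r,\,r+1,\,p+1$ to $2,5,4$, and sends $M$ to $M^\circ$; it need not preserve $\mathrm{Ev}$. It maps $\mathcal A_0,\mathcal U_0$ to themselves and preserves inclusion and validity. It sends $U(\beta)$ to $U^\circ$ and the two neighbors to $M^\circ\setminus\{x_4\}=A^\circ$ and $U^\circ\setminus\{y_2,x_5\}$. So the image of the cycle is the required $T$.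
\end{proof}

\section{Blocks on the levels $t\ge1$}\label{sec:blocks}

\subsection{Choosing the Hamilton cycles}

\begin{lemma}\label{lem:hit}
For each $i\in[2t+1]$ there is a $(t+1)$-set $Y$ with $l_t(Y)=i$.
\end{lemma}

\begin{proof}
Traverse $H_t$ in the direction in which the $L_t$-edges go upward and the $R_t$-edges downward. Some vertices of $H_t$ contain $i$ and some do not, so $i$ is added at some step. Elements are added only along $L_t$-edges, and the element added on arriving at $Y$ is $l_t(Y)$.
\end{proof}

We now fix the cycles $H_t$ recursively; $H_1$ is given by \eqref{eq:H1}. The choices below serve only the linking of levels $t$ and $t+1$ in Section~\ref{sec:merge}. Given $H_t$ with $t<t_{\max}$, choose by Lemma~\ref{lem:hit} a set $P_t$ with $l_t(P_t)=1$, and put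
\[
F_t=\{z+1:z\in P_t\setminus\{1\}\},\qquad E_t=\{3,\dots,2t+2\}\setminus F_t,\qquad Y^*_{t+1}=\{1\}\cup F_t\cup\{2t+3\}.
\]
Then $F_t\subset\{3,\dots,2t+2\}$, $|F_t|=|E_t|=t$, and $Y^*_{t+1}$ is a $(t+2)$-subset of $[2t+3]$. Choose $H_{t+1}$ such that
\begin{equation}\label{eq:star}
l_{t+1}(Y^*_{t+1})=2t+3,\qquad r_{t+1}(Y^*_{t+1})\ne1 .
\end{equation}
This is possible: take any Hamilton cycle with its two matchings, any $(t+2)$-set $Y'$ and an element $\kappa\in Y'$ different from $l(Y')$ and $r(Y')$, which exists because $t+2\ge3$. Then relabel $[2t+3]$ so that $Y'\mapsto Y^*_{t+1}$, $l(Y')\mapsto2t+3$ and $\kappa\mapsto1$.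

\subsection{The parity rule}

For each $U\in\mathcal U_t$, $t\ge1$, we now choose the $(k+1)$-set through which it may exchange its $\lambda$-edge. Let $U=(Y,c)$, $c:J\to\{0,1\}$, $G=I\setminus J$ and $l=l_G(Y)$. We delete one element of pair $l$ from $U$; the remaining one gives a bit at $l$, and we prescribe the parity of the sum of all bits. The prescribed parity depends only on the $(t+1)$-subset $Y_0$ of $[2t+1]$ that corresponds to $Y$ under $G\cong[2t+1]$. With $s=k-2t$, define $\varepsilon_t(Y_0)\in\{0,1\}$ as follows.
\begin{itemize}
\item If $s\ge2$: $\varepsilon_t(Y_0)=1$ if and only if $l_t(Y_0)=1$.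
\item If $s=1$: then $k$ is odd, so $k\ge5$ and $t=t_{\max}\ge2$. Since $\binom{2t+1}{t+1}>2t+1$, there are an element $i_0$ and two different sets $Y_1,\widetilde Y$ with $l_t(Y_1)=l_t(\widetilde Y)=i_0$. Name them so that $\widetilde Y\ne Y^*_t$. Put $\varepsilon_t(Y_0)=1$ if and only if $Y_0=\widetilde Y$.
\item If $s=0$: $\varepsilon_t(Y_0)=0$ for all $Y_0$.
\end{itemize}
Let $M(U)$ be the $(k+1)$-set obtained from $U$ by deleting one element of pair $l$, chosen such that the sum of the bits of the singles of $M(U)$ is $\equiv\varepsilon_t(Y_0)\pmod2$. The \emph{block} of a $(k+1)$-set $M$ is $\mathcal B_M=\{U:M(U)=M\}$; the blocks are pairwise disjoint. If $U\in\mathcal B_M$ and $l$ is as above, then $l$ is single in $M$ and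
\[
U=M\cup\text{pair }l,\qquad \lambda(U)=M\setminus\text{pair }l .
\]

The next lemma says that permuting $\lambda$-neighbors among the members of a block preserves inclusion and validity.

\begin{lemma}\label{lem:K}
Let $U\in\mathcal B_M$ and let $q$ be any single index of $M$. Then $M\setminus\text{pair }q\subset U$, and the removal of this edge at $U$ is disjoint from the removal $U\setminus\rho(U)$.
\end{lemma}

\begin{proof}
Let $U=M\cup\text{pair }l$ as above. The inclusion is clear from $M\subset U$, and $U\setminus(M\setminus\text{pair }q)\subseteq\text{pair }l\cup\text{pair }q$. The removal $U\setminus\rho(U)$ is a pair $r\ne l$ that is full in $U$. It is therefore full in $M$, so $r\ne q$.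
\end{proof}

\begin{remark}
The two values of $\varepsilon_t$ are needed. Suppose $\varepsilon_t$ were identically $0$ on a level with $s\ge1$. For $U$ with pattern $c$ the bits of the singles of $M(U)$ would be those of $c$ and one further bit congruent to their sum. So the number of $1$'s among the bits of $M(U)$ would depend only on $c$, and two patterns that occur in a common block would agree in this number. But it is $0$ if all bits of $c$ are $0$, and $2$ if exactly one bit of $c$ is $1$. Blocks would thus never connect all patterns.
\end{remark}

\subsection{Blocks connect all patterns of a level}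

For patterns $c,c'$ of level $t\ge1$ write $c\sim c'$ if some $U$ with pattern $c$ and some $U'$ with pattern $c'$ lie in a common block. This relation is symmetric.

\begin{lemma}\label{lem:patterns}
For each $1\le t\le t_{\max}$ the graph $\sim$ on the patterns of level $t$ is connected.
\end{lemma}

Think of a pattern as a row of $m$ sites. The $2t+1$ sites in $G$ carry indistinguishable \emph{tokens}; the other $s$ sites are \emph{holes} and carry bits. The \emph{parity} of the pattern is the sum of its bits modulo $2$. The \emph{rank} of a token is its position among the tokens, from left to right; likewise we speak of the rank of an element of $G$.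

\begin{lemma}[Token moves]\label{lem:moves}
Let $c:J\to\{0,1\}$ be a pattern of level $t\ge1$, let $g\in G=I\setminus J$ and $h\in J$ with $|g-h|=1$, let $i$ be the rank of the token at $g$, and let $Y_0\subset[2t+1]$ be any $(t+1)$-set with $l_t(Y_0)=i$. Move the token from $g$ to $h$, forget the bit at $h$, and give the new hole $g$ the bit $b\equiv\varepsilon_t(Y_0)+\sum_{J}c\pmod 2$. The new pattern $c'$ satisfies $c\sim c'$.
\end{lemma}

\begin{proof}
Put $G'=(G\setminus\{g\})\cup\{h\}$. Since $g$ and $h$ are adjacent, the map $g\mapsto h$, identity elsewhere, is the order isomorphism $G\to G'$. Let $Y\subset G$ and $Y'\subset G'$ correspond to $Y_0$. Then $l_G(Y)=g$, $l_{G'}(Y')=h$ and $Y\setminus\{g\}=Y'\setminus\{h\}$. Let $U=(Y,c)$ and $U'=(Y',c')$; both have the prescribed parity $\varepsilon=\varepsilon_t(Y_0)$. The set $M(U)$ has full set $Y\setminus\{g\}$, singles $J\cup\{g\}$, the bits of $c$ on $J$, and at $g$ the bit that makes the sum $\equiv\varepsilon$, which is $b$. The set $M(U')$ has full set $Y'\setminus\{h\}=Y\setminus\{g\}$, singles $J\cup\{g\}$, the bits of $c$ on $J\setminus\{h\}$, bit $b$ at $g$,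 and at $h$ the bit that makes the sum $\equiv\varepsilon$, which is $c(h)$. So $M(U)=M(U')$.
\end{proof}

By Lemma~\ref{lem:hit} a set $Y_0$ with $l_t(Y_0)=i$ exists for every rank $i$, so every token next to a hole can be moved.

\begin{proof}[Proof of Lemma~\ref{lem:patterns} for $s\le1$]
If $s=0$ there is only one pattern. Let $s=1$. For each rank $i$ there is $Y_0\ne\widetilde Y$ with $l_t(Y_0)=i$ (for $i=i_0$ take $Y_1$). With this $Y_0$ we have $\varepsilon_t(Y_0)=0$, and the unique hole moves by one site while keeping its bit. So all patterns with equal bit are connected. Now let the hole be at $i_0+1\le2t+2=m$ and move the token at $g=i_0$, which has rank $i_0$, using $Y_0=\widetilde Y$. Then $\varepsilon_t(Y_0)=1$ and the bit changes. So all patterns are connected.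
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:patterns} for $s\ge2$]
Now $\varepsilon_t(Y_0)=1$ for moves of the token of rank $1$ and $\varepsilon_t(Y_0)=0$ for moves of all other tokens. Call a pattern \emph{normal} if there is a token at site $1$. Moving the token of rank $1$ to the left repeatedly connects every pattern to a normal one. It remains to connect the normal patterns.

\emph{Step 1: moves of tokens of rank at least $2$.} Let a normal pattern have holes $h_1<\dots<h_s$ in $\{2,\dots,m\}$ with bits $b_1,\dots,b_s$. Let $b_0\in\{0,1\}$ be its parity, and put $w=b_0+b_1+\dots+b_s$, an even integer. We call $(b_0,b_1,\dots,b_s)$ the \emph{word} of the pattern. A move of a token of rank at least $2$ keeps the pattern normal and moves some hole $h_i$ by $\pm1$. The new bit there is $b_0$, and the new parity is $b_0-b_i+b_0\equiv b_i$. So \emph{a move of the $i$th hole interchanges $b_0$ and $b_i$ in the word}; in particular $w$ is preserved. We show that any two normal patterns with the same $w$ are connected.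

Let $\sigma_i$, $0\le i\le s$, be the arrangement in which $h_1,\dots,h_i$ are the sites $2,\dots,i+1$ and $h_{i+1},\dots,h_s$ are the last $s-i$ sites. Since $m=s+2t+1$, there are $2t\ge2$ tokens between these two groups. Every normal pattern can be brought to the arrangement $\sigma_s$ by pushing holes to the left. Passing between $\sigma_i$ and $\sigma_{i-1}$ takes $2t$ moves of the $i$th hole; these are an even number of interchanges of $b_0$ and $b_i$, so the word does not change. In the arrangement $\sigma_i$ with $1\le i\le s-1$ perform four moves: the $i$th hole to the right, the $(i+1)$st to the left, the $i$th back, the $(i+1)$st back. This is possible because there are at least two tokens between them. The arrangement is restored, and $(b_0,b_i,b_{i+1})=(x,y,z)$ becomes successively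
\[
(y,x,z),\quad(z,x,y),\quad(x,z,y),\quad(y,z,x),
\]
in the end a cyclic rotation. Two $0/1$-triples with the same number of $1$'s are cyclic rotations of each other. So, going from $\sigma_s$ to $\sigma_i$ and back, we can rearrange the triple $(b_0,b_i,b_{i+1})$ arbitrarily without changing the rest of the word. As $s\ge2$, letting $i=1,\dots,s-1$ we can interchange $b_0$ with any single one of $b_1,\dots,b_s$. These transpositions generate all permutations of the $s+1$ positions. Hence normal patterns with equal $w$ are connected.

\emph{Step 2: changing $w$.} Start with the arrangement $\sigma_s$: holes at $2,\dots,s+1$, tokens at $1,s+2,\dots,m$.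
\begin{itemize}
\item Move the token $1\to2$ (rank $1$, $\varepsilon_t=1$). Site $1$ gets the bit $1+b_0$, and $b_1$ is forgotten. The parity becomes $b_0-b_1+1+b_0\equiv1+b_1$.
\item Move the token $s+2\to s+1$ (rank $2$, $\varepsilon_t=0$); the site $s+1\ge3$ is still a hole. Site $s+2$ gets the bit $1+b_1$, and $b_s$ is forgotten. The parity becomes $(1+b_1)-b_s+(1+b_1)\equiv b_s$.
\item Move the token $2\to1$ (rank $1$, $\varepsilon_t=1$). Site $2$ gets the bit $1+b_s$, and the bit $1+b_0$ at site $1$ is forgotten. The parity becomes $b_s-(1+b_0)+(1+b_s)\equiv b_0$.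
\end{itemize}
(Bits are taken modulo $2$.) The result is a normal pattern whose word arises from the old one by replacing $(b_1,b_s)$ with $(1+b_s,1+b_1)$. If $b_1=b_s=0$, then $w$ increases by $2$. Words of even weight $w$ with $b_1=b_s=0$ exist for every even $w$ with $0\le w\le s-1$, that is, whenever $w+2\le s+1$. By Step~1 all classes of normal patterns with fixed $w$ are therefore linked to each other.
\end{proof}

\begin{example}
For $k=4$, $t=1$, $s=2$, and with $\bullet$ for a token, the three moves of Step~2 applied to the pattern with holes $2,3$ and bits $0,0$ are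
\[
\bullet\,0\,0\,\bullet\,\bullet\ \longrightarrow\ 1\,\bullet\,0\,\bullet\,\bullet\ \longrightarrow\ 1\,\bullet\,\bullet\,1\,\bullet\ \longrightarrow\ \bullet\,1\,\bullet\,1\,\bullet .
\]
The word $(0,0,0)$ has become $(0,1,1)$.
\end{example}

\section{Merging everything}\label{sec:merge}

We prove Theorem~\ref{thm:main} for $k\ge4$. Start with the valid $2$-factor on $\mathcal A\cup\mathcal U$ consisting of $T$ from Lemma~\ref{lem:zero} and all pattern cycles of the levels $1,\dots,t_{\max}$. We merge cycles in four stages. In Stages~1--3 the edges $U\rho(U)$ are not touched, and neither is $T$.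

If we only exchanged neighbors inside blocks, Lemma~\ref{lem:patterns} would produce one cycle for each level $t\ge1$. The links between levels must be installed first, while we still know exactly what the cycles look like.

\subsection*{Stage 1: linking the levels $t$ and $t+1$, for $1\le t<t_{\max}$}

We cannot simply exchange the $\lambda$-edges of some $U\in\mathcal U_t$ and $V\in\mathcal U_{t+1}$. Indeed, both $\lambda(V)$ and $U$ have $t+1$ full indices. If $\lambda(V)\subset U$, then $\lambda(V)$, and hence $V$, contains all full pairs of $U$, in particular the pair $U\setminus\lambda(U)$. If also $\lambda(U)\subset V$, then $U\subseteq V$, which is impossible. So we first use an exchange inside a block to replace the $\lambda$-edge at $U$, whose removal is a pair, by an edge whose removal meets two different pairs.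

Since $t<t_{\max}$ we have $s=k-2t\ge2$, so $2t+3\le m$. Let $M_t$ be the $(k+1)$-set with full set $F_t$, empty set $E_t$, and single elements $y_1$, $x_2$ and $x_i$ for $2t+3\le i\le m$. Put
\[
U_t'=M_t\cup\{x_1\},\qquad U_t''=M_t\cup\{y_2\}.
\]
For these sets $G$ is $\{1\}\cup\{3,\dots,2t+2\}$ and $\{2\}\cup\{3,\dots,2t+2\}$, respectively, and the full sets $F_t\cup\{1\}$ and $F_t\cup\{2\}$ both correspond to $P_t$. Hence $l_G$ takes the value $1$ at $U_t'$ and $2$ at $U_t''$, in both cases of rank $1$, and the prescribed parity is $\varepsilon_t(P_t)=1$. Since $M_t$ has bit sum $1$, we get $U_t',U_t''\in\mathcal B_{M_t}$. Next let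
\[
M_t^*=(M_t\setminus\{x_2\})\cup\{x_1\},\qquad V_t=M_t^*\cup\{y_{2t+3}\}\in\mathcal U_{t+1},\qquad B_t=M_t^*\setminus\{x_{2t+3}\}.
\]
The set $M_t^*$ has full set $F_t\cup\{1\}$, empty set $E_t\cup\{2\}$ and singles $2t+3,\dots,m$ with all bits $0$. For $V_t$ we have $G=[2t+3]$ and full set $Y^*_{t+1}$, so $l_G=2t+3$ by \eqref{eq:star}. This has rank $2t+3\neq1$, and if $k-2(t+1)=1$ then $Y^*_{t+1}\ne\widetilde Y$; so $\varepsilon_{t+1}(Y^*_{t+1})=0$ in all cases. Hence $M(V_t)=M_t^*$ and $\lambda(V_t)=B_t$. For $k=4$ and $t=1$ we have $P_1=\{1,3\}$ and
\[
M_1=\mathtt{10EF0},\quad U_1'=\mathtt{F0EF0},\quad U_1''=\mathtt{1FEF0},\quad M_1^*=\mathtt{FEEF0},\quad V_1=\mathtt{FEEFF},\quad B_1=\mathtt{FEEFE}.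
\]
We perform two exchanges; that the cycles involved are different is checked afterwards.

\emph{Exchange 1.} Interchange the $\lambda$-neighbors of $U_t'$ and $U_t''$: the edges $U_t'(M_t\setminus\{y_1\})$ and $U_t''(M_t\setminus\{x_2\})$ are replaced by $U_t'(M_t\setminus\{x_2\})$ and $U_t''(M_t\setminus\{y_1\})$. Validity holds by Lemma~\ref{lem:K}.

\emph{Exchange 2.} Replace $U_t'(M_t\setminus\{x_2\})$ and $V_tB_t$ by $U_t'B_t$ and $V_t(M_t\setminus\{x_2\})$. These are inclusions, since $M_t\setminus\{x_2\}\subset M_t^*\subset V_t$ and $B_t\subset M_t^*\subset M_t^*\cup\{x_2\}=U_t'$. At $V_t$ the new removal is $\{x_1,y_{2t+3}\}$. The other removal is the pair with index $r_{t+1}(Y^*_{t+1})$, which is neither $1$ (by \eqref{eq:star}) nor $2t+3=l_{t+1}(Y_{t+1}^*)$. At $U_t'$ the new removal is $\{x_2,x_{2t+3}\}$, where $2$ and $2t+3$ are single in $U_t'$, and the other removal is a full pair of $U'_t$. So validity holds at both sets.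

\emph{The exchanges merge different cycles.} The patterns of $U_t',U_t'',V_t$ have the single sets
\[
\{2\}\cup\{2t+3,\dots,m\},\qquad\{1\}\cup\{2t+3,\dots,m\},\qquad\{2t+4,\dots,m\},
\]
the last one at level $t+1$. At a given level $t<t_{\max}$, the patterns that occur come from $U_t'$, $U_t''$ and (for $t\ge2$) $V_{t-1}$, with single sets $\{2\}\cup\{2t+3,\dots,m\}$, $\{1\}\cup\{2t+3,\dots,m\}$ and $\{2t+2,2t+3,\dots,m\}$. These are pairwise different. At level $t_{\max}$ only $V_{t_{\max}-1}$ occurs. So all the sets $U_t',U_t'',V_t$ lie on different pattern cycles, and for each $t$ the two exchanges merge three cycles into one.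

For later use we note that all the sets $M_t,M_t^*$ are different: their sets of non-single indices are $\{3,\dots,2t+2\}$ and $\{1,\dots,2t+2\}$.

\subsection*{Stage 2: a mixed removal on level 1}

To link level $0$ with level $1$ we shall exchange an edge of $T$ with an edge at some $W\in\mathcal U_1$. A $k$-set of level $0$ contained in $W$ has no full pair, so the new removal contains one element of each of the two full pairs of $W$. Therefore the removal of the edge that we \emph{keep} at $W$ must not be a full pair. We now prepare such a $W$; for $k=4$ this is Example~\ref{ex:hexagons}.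

Let
\[
\widehat M=\{x_1,y_1,x_2,x_3,x_5,x_6,\dots,x_m\},\qquad W=\widehat M\cup\{y_2\},\qquad \widehat W=\widehat M\cup\{y_3\}.
\]
The sets $W,\widehat W$ are of level $1$, where $s=k-2\ge2$. For $W$ we have $G=\{1,2,4\}$ and full set $\{1,2\}$, corresponding to $\{1,2\}$. By \eqref{eq:H1} the value of $l_G$ is $2$, of rank $2$, and $\rho(W)=W\setminus\text{pair }1$. For $\widehat W$ we have $G=\{1,3,4\}$ and full set $\{1,3\}$, again corresponding to $\{1,2\}$, and the value of $l_G$ is $3$, of rank $2$. So the prescribed parity is $\varepsilon_1(\{1,2\})=0$ for both. All bits of $\widehat M$ are $0$, hence $W,\widehat W\in\mathcal B_{\widehat M}$.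

The non-single indices of $\widehat M$ are $1$ and $4$, so $\widehat M$ differs from all $M_t,M_t^*$. Hence $W,\widehat W$ are none of the sets $U_t',U_t'',V_t$ and still have their $\lambda$-edges. The pattern of $W$ has single set $\{3,5,\dots,m\}$, which did not occur in Stage~1 at level $1$, so the pattern cycle of $W$ is still a separate cycle. The pattern of $\widehat W$ has single set $\{2,5,\dots,m\}$, so $\widehat W$ lies on a different cycle. Interchange the $\lambda$-neighbors: $W$ gets $\widehat M\setminus\{x_3\}$ and $\widehat W$ gets $\widehat M\setminus\{x_2\}$. This is valid by Lemma~\ref{lem:K}. The removal of the new edge at $W$ is $\{y_2,x_3\}$, and this edge will not be changed any more.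

\subsection*{Stage 3: merging along blocks}

We now use all blocks, with small modifications. The set $W$ must keep its edges. The set $V_t$ has got a neighbor that is not of the form $M_t^*\setminus\text{pair }q$ with $q$ single in $M_t^*$. The set $U_t'$ has got the neighbor $B_t$, which belongs to the block of $M_t^*$. So put
\[
\mathcal B'_{M_t}=\mathcal B_{M_t}\setminus\{U_t'\},\qquad
\mathcal B'_{M_t^*}=(\mathcal B_{M_t^*}\setminus\{V_t\})\cup\{U_t'\},\qquad
\mathcal B'_{\widehat M}=\mathcal B_{\widehat M}\setminus\{W\}
\]
for $1\le t<t_{\max}$, and $\mathcal B'_M=\mathcal B_M$ for all other $M$. The sets $\mathcal B'_M$ are pairwise disjoint. We claim that at present, for each $U\in\mathcal B'_M$: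
\begin{itemize}
\item[(a)] $M\subset U$, and the neighbor of $U$ other than $\rho(U)$ has the form $M\setminus\text{pair }q$ with $q$ single in $M$;
\item[(b)] for every single index $q$ of $M$, the edge from $U$ to $M\setminus\text{pair }q$ has at $U$ a removal disjoint from $U\setminus\rho(U)$.
\end{itemize}
For (a): the inclusion $M\subset U$ is clear if $U\in\mathcal B_M$, and $M_t^*\subset U_t'$. The neighbor is $\lambda(U)=M\setminus\text{pair }l$ for all sets not involved in Stages~1 and~2. It is $M_t\setminus\text{pair }1$ for $U_t''$, $M_t^*\setminus\text{pair}(2t+3)=B_t$ for $U_t'$, and $\widehat M\setminus\text{pair }2$ for $\widehat W$. For (b): if $U\in\mathcal B_M$, this is Lemma~\ref{lem:K}. The only other case is $U=U_t'\in\mathcal B'_{M_t^*}$. There $q\in\{2t+3,\dots,m\}$ and, as $U_t'=M_t^*\cup\{x_2\}$, the removal is $\{x_2,x_q\}$. Both $2$ and $q$ are single in $U_t'$, while $U_t'\setminus\rho(U_t')$ is a full pair.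

So permuting the non-$\rho$ neighbors among the members of each $\mathcal B'_M$ violates neither inclusion nor validity, and (a) and (b) remain true. Process all $M$ one after another. For given $M$ with $\mathcal B'_M\ne\emptyset$ choose one representative in $\mathcal B'_M$ on each cycle of the current $2$-factor that meets $\mathcal B'_M$, say $U_1,\dots,U_a$, and successively exchange the current non-$\rho$ edges of $U_1$ and $U_2$, of $U_1$ and $U_3$, \dots, of $U_1$ and $U_a$. Each exchange merges two different cycles (Lemma~\ref{lem:exchange}). Afterwards all of $\mathcal B_M'$ lies on one cycle. Vertices that have once been on a common cycle stay so, because cycles are only ever merged.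

\emph{After Stage 3 all sets of levels $t\ge1$ lie on one cycle $C$.} Indeed:
\begin{itemize}
\item Sets with equal pattern were on one cycle from the start.
\item Any two members of an original block $\mathcal B_M$ lie on one cycle. This is clear for members of $\mathcal B_M'$. Moreover, $U_t'$ was merged with $U_t''\in\mathcal B'_{M_t}$ in Stage~1, $V_t$ was merged with $U_t'\in\mathcal B'_{M_t^*}$ in Stage~1, and $W$ was merged with $\widehat W\in\mathcal B'_{\widehat M}$ in Stage~2.
\item So, by Lemma~\ref{lem:patterns}, the sets of each level $t\ge1$ lie on one cycle.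
\item The sets $U_t'$ (level $t$) and $V_t$ (level $t+1$) lie on one cycle for all $1\le t<t_{\max}$.
\end{itemize}
All $k$-sets involved so far have level at least $1$, and $T$ has not been touched. The valid $2$-factor now consists of exactly two cycles, $C$ and $T$.

\subsection*{Stage 4: attaching level 0}

Let $B=\rho(W)=W\setminus\text{pair }1=\{x_2,y_2,x_3,x_5,\dots,x_m\}$. The edge $WB$ lies in $C$. By Lemma~\ref{lem:zero} the edge $U^\circ A^\circ$ lies in $T$, where
\[
A^\circ=\{x_1,y_2,x_3,x_5,\dots,x_m\},\qquad U^\circ=\{x_1,x_2,y_2,x_3,x_4,\dots,x_m\}.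
\]
Replace $WB$ and $U^\circ A^\circ$ by $WA^\circ$ and $U^\circ B$. (For $k=4$ the words are $W=\mathtt{FF0E0}$, $B=\mathtt{EF0E0}$, $A^\circ=\mathtt{010E0}$, $U^\circ=\mathtt{0F000}$.)
\begin{itemize}
\item At $W=\{x_1,y_1,x_2,y_2,x_3,x_5,\dots,x_m\}$: $A^\circ\subset W$, the new removal is $\{y_1,x_2\}$, and the other removal is $\{y_2,x_3\}$. The latter comes from Stage~2; since $W$ belongs to no $\mathcal B'_M$, its edges were not changed in Stage~3. The removals are disjoint.
\item At $U^\circ$: $B\subset U^\circ$, the new removal is $\{x_1,x_4\}$, and the other removal is $\{y_2,x_5\}$ by Lemma~\ref{lem:zero}. They are disjoint.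
\end{itemize}
By Lemma~\ref{lem:exchange} the result is a valid $2$-factor on $\mathcal A\cup\mathcal U$ that is a single cycle.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $k\ge4$ the cycle just constructed gives a member of $\operatorname{CSDU}(2k+2,k\mid k+2)$, as explained in Section~\ref{sec:reform}. The cases $k=2$ and $k=3$ are Proposition~\ref{prop:k2} with $n=6$ and Proposition~\ref{prop:k3}.
\end{proof}

\begin{remark}
The hypothesis $k\ge4$ was used in three places: in Lemma~\ref{lem:zero}, whose statement involves the index $5$ and whose proof covers $m\ge5$; for $t\ge2$ in the definition of $\varepsilon_t$ when $s=1$ (for $t=1$ one has $\binom32=3$, and $l_1$ is injective); and for $k-2\ge2$ in Stage~2.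
\end{remark}

\section{All $n\ge2k+2$}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Necessity.} The bound $n\ge2k+2$ was derived in the introduction. For $k=1$ consecutive unions have at most $2<k+2$ elements, so the class is empty.

\emph{Sufficiency.} For $k=2$ this is Proposition~\ref{prop:k2}. For $k\ge3$ we use induction on $n$, for all $k\ge3$ with $n\ge2k+2$ simultaneously. The case $n=2k+2$ is Theorem~\ref{thm:main}. Let $n\ge2k+3$ and write the ground set as $Q\cup\{x\}$ with $|Q|=n-1\ge2k+2$. The $k$-sets without $x$ and those with $x$ are arranged separately, and the two cyclic sequences are cut open and joined.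

By induction there is $\mathcal C\in\operatorname{CSDU}(n-1,k\mid k+2)$ on $Q$. By induction, or by Proposition~\ref{prop:k2} if $k=3$, there is a sequence $(R_0,R_1,\dots)\in\operatorname{CSDU}(n-1,k-1\mid k+1)$ on $Q$. Let $V_i=R_i\cup R_{i+1}$, a $(k+1)$-set. Add $x$ to all $R_i$. If we cut between $R_j\cup\{x\}$ and $R_{j+1}\cup\{x\}$ and join with $\mathcal C$, we lose the union $V_j\cup\{x\}$ and one union of $\mathcal C$, and the two unions across the joints both contain $x$. One of them may be $V_j\cup\{x\}$; for the other we need a new set. Since
\[
\binom{n-1}{k+1}\Big/\binom{n-1}{k-1}=\frac{(n-k)(n-k-1)}{k(k+1)}>1,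
\]
some $(k+1)$-set $Z\subset Q$ is not among the $V_i$. Choose $j$ with $R_{j+1}\subset Z$. Then $V_j\ne Z$ and $R_{j+1}\subseteq V_j\cap Z$, so $|V_j\cap Z|\in\{k-1,k\}$. The set $R_j\setminus R_{j+1}=V_j\setminus R_{j+1}$ has two elements. Choose $z\in R_j\setminus R_{j+1}$, namely the unique element of $(V_j\cap Z)\setminus R_{j+1}$ if $|V_j\cap Z|=k$ and either element otherwise, and choose any $z'\in R_{j+1}$. Put
\[
S=V_j\setminus\{z\},\qquad S'=Z\setminus\{z'\}.
\]
These are $k$-sets with $S\cup R_j=V_j$, because $z\in R_j$, and $S'\cup R_{j+1}=Z$, because $z'\in R_{j+1}$. Moreover $|S\cap S'|=k-2$. If $|V_j\cap Z|=k$, then $z$ and $z'$ are two different elements of $V_j\cap Z$, and both are deleted. Otherwise $V_j\cap Z=R_{j+1}$, so $z\notin Z$ and $S\cap S'=R_{j+1}\setminus\{z'\}$.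

Consecutive members of $\mathcal C$ also are $k$-sets meeting in $k-2$ elements, and the permutations of $Q$ act transitively on the ordered pairs of such $k$-sets. So, after applying a permutation of $Q$ to $\mathcal C$, we may assume that $S$ and $S'$ are consecutive in $\mathcal C$. Form the cyclic sequence
\[
R_{j+1}\cup\{x\},\ R_{j+2}\cup\{x\},\ \dots,\ R_j\cup\{x\},\ S,\ \dots,\ S',
\]
where from $S$ to $S'$ one traverses all of $\mathcal C$ the long way round, and after $S'$ one returns to $R_{j+1}\cup\{x\}$. It contains every $k$-subset of $Q\cup\{x\}$ exactly once. Its consecutive unions are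
\begin{itemize}
\item the sets $V_i\cup\{x\}$ with $i\ne j$;
\item $(R_j\cup\{x\})\cup S=V_j\cup\{x\}$ and $S'\cup(R_{j+1}\cup\{x\})=Z\cup\{x\}$;
\item the unions of $\mathcal C$ other than $S\cup S'$, which do not contain $x$.
\end{itemize}
All of them have size $k+2$, and they are distinct because $Z$ is not among the $V_i$. Hence $\operatorname{CSDU}(n,k\mid k+2)\ne\emptyset$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{GH}
Ghouila-Houri, C. R. Acad. Sci. Paris 251 (1960), 495--497.

\bibitem{MJ}
\emph{Cyclic Sequences Of $k$-Subsets With Distinct Consecutive Unions},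
\texttt{https://www.\allowbreak audiolabs-erlangen.de/\allowbreak content/\allowbreak 05\_fau/\allowbreak professor/\allowbreak 00\_mueller/\allowbreak 03\_publications/\allowbreak 2008\_MuellerJimbo\_\allowbreak CyclicSequences\_DM.pdf}

\bibitem{Mutze}
T. M\"utze, \emph{Proof of the middle levels conjecture}, Proc. London Math. Soc. (3) 112 (2016), 677--713.

\end{thebibliography}
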